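\title{Pseudo-homotopies of the pseudo-arc and maps from products into hereditarily indecomposable continua}

\begin{abstract}
We prove that every map from a product $X\times Y$ of a chainable continuum $X$ and an arbitrary continuum $Y$ into a hereditarily indecomposable continuum depends on only one of the two coordinates. Consequently the pseudo-arc has only the two evident kinds of pseudo-homotopies, and two self-maps of the pseudo-arc are pseudo-homotopic exactly when they are equal or both constant. The class of continua $X$ for which the theorem holds is closed under nondegenerate continuous images and countable products, and it contains the pseudo-circle and the solenoids.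
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{continuum} is a nondegenerate compact connected metric space, and a \emph{map} is a continuous function. A \emph{subcontinuum} of a space is a nonempty compact connected subset; for subcontinua, one-point sets are allowed. A continuum $Z$ is \emph{hereditarily indecomposable} if no subcontinuum of $Z$ is the union of two of its proper subcontinua. We use this property in the following form.
\begin{itemize}
\item[(N)] Two subcontinua of $Z$ that meet are \emph{nested}: one contains the other.
\end{itemize}
The two forms agree. If $A$ and $B$ meet and are not nested, then $A\cup B$ is a subcontinuum with $A,B\subsetneq A\cup B$. Conversely, two proper subcontinua whose union is connected meet and are not nested. A continuum $K$ is \emph{chainable} if for every $\varepsilon>0$ there is an \emph{$\varepsilon$-map} of $K$ onto $[0,1]$, that is, an onto map $p:K\to[0,1]$ all of whose fibers have diameter less than $\varepsilon$. The pseudo-arc $P$ is chainable and hereditarily indecomposable, and these are the only properties of $P$ that we use.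

Ordinary homotopy sees nothing in a hereditarily indecomposable continuum $Z$, because every path $\gamma:[0,1]\to Z$ is constant. Indeed, given $\delta>0$, take $0=t_0<\dots<t_m=1$ such that each piece $\gamma[t_{i-1},t_i]$ has diameter less than $\delta$. The sets $\gamma[0,t_i]$ and $\gamma[t_i,t_{i+1}]$ meet, so by (N) their union is one of them. By induction $\gamma[0,1]$ is a single piece, and its diameter is less than $\delta$. Hence homotopic maps into $Z$ are equal. To deform maps into $Z$ at all, one must let the parameter run through a continuum that is not an arc.

\begin{definition}\label{def:ph}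
Let $X$ and $Z$ be continua. Maps $g,h:X\to Z$ are \emph{pseudo-homotopic} if there are a continuum $C$, points $s_0,t_0\in C$ and a map $H:X\times C\to Z$ with $H(x,s_0)=g(x)$ and $H(x,t_0)=h(x)$ for all $x\in X$. The map $H$ is a \emph{pseudo-homotopy} between $g$ and $h$.
\end{definition}

For $X=Z=P$ two types of pseudo-homotopies are evident, and they are the only known ones:
\begin{itemize}
\item[(I)] $H(P\times\{c\})$ is a single point for each $c\in C$;
\item[(II)] there is a map $f:P\to P$ with $H(x,c)=f(x)$ for all $(x,c)\in P\times C$.
\end{itemize}
The following question is posed in \cite{problem}.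

\medskip
\noindent\textbf{Problem.} \emph{Do there exist a continuum $C$ and a map $H:P\times C\to P$ that is neither of type \textup{(I)} nor of type \textup{(II)}?}
\medskip

The simplest cases suggest that the answer is no. If $C$ is path connected, each $H(x,\cdot)$ is constant along paths, so $H$ is of type (II). If the domain $P$ is replaced by a path connected continuum, the same argument shows that $H$ does not depend on $x$. Two results on the pseudo-arc point the same way: M.~Sobolewski proved that the identity of $P$ is not pseudo-homotopic to a constant map, and W.~Lewis proved that a map pseudo-homotopic to a homeomorphism $g$ of $P$ onto itself equals $g$. For $C=P$, however, the path argument gives nothing. Both projections $P\times P\to P$ are maps into $P$, and the question is whether the two coordinates can be mixed, as the product $xy$ mixes the coordinates of the unit square. They cannot.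

\begin{theorem}\label{thm:main}
Let $X$ be a chainable continuum, $Y$ an arbitrary continuum, $Z$ a hereditarily indecomposable continuum, and $H:X\times Y\to Z$ a map. Then $H$ factors through a projection: either $H(x,y)$ does not depend on $y$, or it does not depend on $x$.
\end{theorem}

\begin{corollary}\label{cor:problem}
\begin{enumerate}
\item[(a)] Every map $H:P\times C\to P$, with $C$ a continuum, is of type \textup{(I)} or \textup{(II)}.
\item[(b)] Maps $g,h:P\to P$ are pseudo-homotopic if and only if $g=h$ or both are constant.
\item[(c)] Equivalently to \textup{(a)}, a nondegenerate continuum in the space of maps $P\to P$, with the supremum metric, consists of constant maps only.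
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) is the case $X=Z=P$, $Y=C$ of Theorem~\ref{thm:main}.

(b) A pseudo-homotopy of type (II) gives $g=h=f$, and one of type (I) makes $g$ and $h$ constant. Conversely, $H(p,c)=g(p)$ joins $g$ to itself, and constants $a,b$ are joined by $C=P$, $H(p,c)=c$, $s_0=a$, $t_0=b$.

(c) Let $\mathcal C$ be such a continuum. The evaluation $P\times\mathcal C\to P$, $(p,f)\mapsto f(p)$, is continuous, and it is not of type (II) because $\mathcal C$ has two distinct elements. By (a) it is of type (I), so every $f\in\mathcal C$ is constant. Conversely, assume (c) and let $H:P\times C\to P$ be a map. By uniform continuity $c\mapsto H(\cdot,c)$ is continuous, so its image is either one point, which is type (II), or a nondegenerate continuum of constant maps, which is type (I).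
\end{proof}

A homeomorphism of $P$ is not constant, so part (b) contains the results of Lewis and Sobolewski.

\begin{remark}\label{rem:hyp}
If $Z$ contains an arc, the conclusion of Theorem~\ref{thm:main} fails for all continua $X$ and $Y$: take an embedding $\lambda:[0,1]\to Z$ and onto maps $p:X\to[0,1]$, $q:Y\to[0,1]$, and put $H(x,y)=\lambda(p(x)q(y))$. It also fails if $Y$ is a two-point space, where $H$ is an arbitrary pair of maps $X\to Z$. Chainability of $X$ can be weakened considerably; this is the subject of Section~\ref{sec:factoring}.
\end{remark}

\section{Full maps: the method on intervals}\label{sec:model}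

Since maps of intervals into $Z$ are constant, no picture with intervals can show Theorem~\ref{thm:main} itself. But the proof draws a single consequence from hereditary indecomposability, and that consequence makes sense for maps into any space.

Let $K$ and $L$ be continua or points, with projections $\pi_K,\pi_L$ of $K\times L$. We draw $K$ horizontally and call the sets $K\times\{y\}$ \emph{rows} and the sets $\{x\}\times L$ \emph{columns}. A subcontinuum $B\subset K\times L$ \emph{spans $K$} if $\pi_K(B)=K$, and \emph{spans $L$} if $\pi_L(B)=L$.

\begin{definition}\label{def:full}
A map $G$ from $K\times L$ to a metric space is \emph{$L$-full} if $G(B)=G(K\times L)$ for every subcontinuum $B$ that spans $L$. It is \emph{$K$-full} if $G(B)=G(K\times L)$ for every subcontinuum $B$ that spans $K$.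
\end{definition}

\begin{example}\label{ex:square}
Let $K=L=[0,1]$ and let $G:K\times L\to[0,1]$ be $0$ on the bottom row and $1$ on the top row. If $B$ spans $L$, then $G(B)$ is connected and contains $0$ and $1$, so $G$ is $L$-full. For $G(x,y)=y^{1+x}$ the level set $G^{-1}(c)$ is the curve $y=c^{1/(1+x)}$, which spans $K$. This curve has a one-point image, so $G$ is not $K$-full.
\end{example}

The proof of Theorem~\ref{thm:main} rests on three facts.
\begin{enumerate}
\item[(A)] In a hereditarily indecomposable target, if all images of rows are smaller than some image of a column, then $G$ is $L$-full, and symmetrically (Lemma~\ref{lem:sizes}).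
\item[(B)] If $K$ is chainable and $G$ is $L$-full, then every level set of $G$ contains a subcontinuum that spans $K$, as in Example~\ref{ex:square} (Lemma~\ref{lem:spanning}). So a nonconstant $G$ cannot be both $L$-full and $K$-full.
\item[(C)] If $K$ is chainable and $G$ is $L$-full on $K_n\times L$, where $K_n\to K$, then $G$ is $L$-full on $K\times L$ (Proposition~\ref{prop:limit}).
\end{enumerate}
If $H$ depends on both coordinates, we pass to a smallest ``rectangle'' $K\times L\subset X\times Y$ on which rows and columns have images of the same positive size. There (A) says nothing. But shrinking $K$ slightly produces $L$-fullness, and shrinking $L$ produces $K$-fullness. Fact (C) carries the first back to $K\times L$, and (B) turns the two kinds of fullness against each other.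

Fact (C) is the least expected of the three. A subcontinuum $B\subset K\times L$ that spans $L$ has no evident approximations inside $K_n\times L$, so the definition of fullness does not pass to the limit directly. The conclusion of (B) does pass to the limit: a limit of subcontinua of level sets that span $K_n$ lies in a level set and spans $K$. What we need is therefore a converse of (B), and the case $K=[0,1]$ shows its form.

Let $K=[0,1]$, let $R\subset G^{-1}(c)$ span $K$, and let $B$ span $L$. We want $c\in G(B)$. Suppose first that $B$ is a graph, $B=\{(\psi(y),y):y\in L\}$ for a map $\psi:L\to[0,1]$. The function $(x,y)\mapsto x-\psi(y)$ on $R$ is $\le0$ at a point of $R$ with $x=0$ and $\ge0$ at a point with $x=1$. As $R$ is connected, it vanishes at some point of $R$. That point lies in $B\cap R$, so $c\in G(B)$. If $B$ is not a graph, $R$ and $B$ may miss each other.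

\begin{example}\label{ex:cylinder}
Let $K=[0,1]$, $L=S^1$ and $G(t,\zeta)=\zeta e^{-2\pi it}\in S^1$. The level sets $G^{-1}(c)=\{(t,ce^{2\pi it}):0\le t\le1\}$ are pairwise disjoint arcs, and each spans both $K$ and $L$. So every level set spans $K$, but $G$ is not $L$-full: $B=G^{-1}(1)$ spans $L$ and $G(B)=\{1\}$.
\end{example}

The remedy is to make $B$ a graph by a change of base. Replace $L$ by $B$ itself and $G$ by
\[
\widehat G:K\times B\to Z,\qquad \widehat G(x,z)=G(x,\pi_L(z)).
\]
In $K\times B$ the set $\{(\pi_K(z),z):z\in B\}$ is the graph of the map $\pi_K|_B$, and $\widehat G(\pi_K(z),z)=G(z)$ on it. So if $\widehat G^{-1}(c)$ contains a subcontinuum spanning $K$, the computation above gives $c\in G(B)$. In Example~\ref{ex:cylinder}, write $z_s=(s,e^{2\pi is})$ for the points of $B$. Then $\widehat G(t,z_s)=e^{2\pi i(s-t)}$, and $\widehat G^{-1}(-1)$ consists of the two segments $s-t=\pm\frac12$, whose projections $[0,\frac12]$ and $[\frac12,1]$ are proper (Figure~\ref{fig:cylinder}). Thus the conclusion of (B) can be lost under a change of base. Its hypothesis, fullness, is never lost, as we shall see, and this is why (C) holds.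

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.7]
\draw (0,0) rectangle (1,1);
\draw[->] (0.7,0)--(0.78,0); \draw[->] (0.7,1)--(0.78,1);
\draw[very thick] (0,0)--(1,1);
\draw[thick,dashed] (0,0.5)--(0.5,1); \draw[thick,dashed] (0.5,0)--(1,0.5);
\fill (0.5,0) circle (0.018); \fill (0.5,1) circle (0.018);
\node[below] at (0.5,-0.04) {$[0,1]\times S^1$};
\node[left] at (0,0.75) {$S^1$};
\begin{scope}[xshift=1.7cm]
\draw (0,0) rectangle (1,1);
\draw[very thick] (0,0)--(1,1);
\draw[thick,dashed] (0,0.5)--(0.5,1); \draw[thick,dashed] (0.5,0)--(1,0.5);
\node[below] at (0.5,-0.04) {$[0,1]\times B$};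
\node[left] at (0,0.75) {$B$};
\end{scope}
\end{tikzpicture}
\caption{Left: the cylinder $[0,1]\times S^1$, with top and bottom edges glued, and two level sets of $G(t,\zeta)=\zeta e^{-2\pi it}$, namely $B=G^{-1}(1)$ (solid) and $G^{-1}(-1)$ (dashed; one arc, since the two dots are the same point). Right: the second factor is replaced by the arc $B$, and nothing is glued. The solid line is now the graph of a map $B\to[0,1]$, and the dashed level set falls into two pieces, neither of which joins the left side to the right side.}
\label{fig:cylinder}
\end{figure}

\section{Hyperspaces and chainable continua}\label{sec:tools}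

For a continuum $S$ let $C(S)$ be the set of subcontinua of $S$ with the Hausdorff metric $d_H$, where $d_H(A,B)<\delta$ means that every point of either set is at distance less than $\delta$ from the other set. We use the following standard facts; see \cite{Nadler}.
\begin{itemize}
\item[(H1)] \emph{Compactness.} $C(S)$ is compact. In particular every sequence of subcontinua has a subsequence converging to a subcontinuum.
\item[(H2)] \emph{Whitney maps.} There is a map $\mu:C(S)\to[0,\infty)$ with $\mu(\{p\})=0$ for all $p\in S$ and $\mu(A)<\mu(B)$ whenever $A\subsetneq B$.
\item[(H3)] \emph{Order arcs.} If $A\subsetneq B$ in $C(S)$, there is a map $\alpha:[0,1]\to C(S)$ with $\alpha(0)=A$, $\alpha(1)=B$ and $\alpha(s)\subsetneq\alpha(t)$ for $s<t$.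
\item[(H4)] \emph{Cut-wire theorem.} If $E_0,E_1$ are closed subsets of a compact metric space $M$ and no component of $M$ meets both, then $M=M_0\sqcup M_1$ with $M_j$ closed and $E_j\subset M_j$.
\item[(H5)] Nondegenerate subcontinua of chainable continua are chainable. A chainable continuum $K$ is \emph{irreducible} between some two points $x_0,x_1$: no proper subcontinuum of $K$ contains both.
\end{itemize}
A Whitney map is a measure of size that, unlike the diameter, increases strictly: if $A\subset B$ and $\mu(A)\ge\mu(B)$, then $A=B$. Also $\mu(A)>0$ exactly when $A$ is nondegenerate. A map $f:S\to T$ of continua is uniformly continuous, so $B_n\to B$ in $C(S)$ implies $f(B_n)\to f(B)$ in $C(T)$.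

Two properties of $[0,1]$ pass to chainable continua through $\varepsilon$-maps. The first is the intermediate value argument of Section~\ref{sec:model}.

\begin{lemma}[Coincidence]\label{lem:coincidence}
Let $K$ be a chainable continuum, $R$ a continuum, and $f,g:R\to K$ maps with $f$ onto. Then $f(t)=g(t)$ for some $t\in R$.
\end{lemma}

\begin{proof}
Let $p:K\to[0,1]$ be an onto $\varepsilon$-map. Then $pf$ is onto, and $pf-pg$ is $\le0$ at a point where $pf=0$ and $\ge0$ at a point where $pf=1$. By connectedness it vanishes at some $t$; there $f(t)$ and $g(t)$ lie in one fiber of $p$, so $d(f(t),g(t))<\varepsilon$. Thus the minimum of $d(f,g)$ over the compact space $R$ is less than every $\varepsilon>0$, and it is attained.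
\end{proof}

The second is the lifting of circle-valued maps.

\begin{lemma}\label{lem:lift}
If $K$ is a chainable continuum, every map $g:K\to S^1$ has the form $e^{2\pi i\alpha}$ for a map $\alpha:K\to\mathbb R$.
\end{lemma}

\begin{proof}
Choose $\varepsilon>0$ such that $d(a,b)<\varepsilon$ implies $|g(a)-g(b)|<\frac12$, and let $p:K\to[0,1]$ be an onto $\varepsilon$-map. Each fiber $p^{-1}(t)$ has an open neighborhood $W$ of diameter less than $\varepsilon$, and $U=[0,1]\setminus p(K\setminus W)$ is an open neighborhood of $t$ with $p^{-1}(U)\subset W$. A Lebesgue number for the cover by these sets $U$ gives $0=t_0<\dots<t_m=1$ with $\operatorname{diam}p^{-1}[t_{i-1},t_i]<\varepsilon$ for all $i$.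

Pick $a_i\in p^{-1}(t_i)$, and choose successively reals $\alpha_i$ with $e^{2\pi i\alpha_i}=g(a_i)$ and $|\alpha_i-\alpha_{i-1}|\le\frac12$. Let $\beta:[0,1]\to\mathbb R$ be the piecewise linear function with $\beta(t_i)=\alpha_i$. Let $a\in K$ and $p(a)\in[t_{i-1},t_i]$. Then $|g(a)-g(a_i)|<\frac12$. The number $s=\beta(p(a))$ lies between $\alpha_{i-1}$ and $\alpha_i$, and $\sin$ increases on $[0,\frac\pi2]$, so
\[
|e^{2\pi is}-g(a_i)|=2\sin\pi|s-\alpha_i|\le2\sin\pi|\alpha_{i-1}-\alpha_i|=|g(a_{i-1})-g(a_i)|<\tfrac12 .
\]
Hence $|g(a)e^{-2\pi i\beta(p(a))}-1|<1$ for all $a\in K$, the principal logarithm applies, and $\alpha=\beta p+\frac1{2\pi i}\operatorname{Log}\bigl(g\,e^{-2\pi i\beta p}\bigr)$ is the required lift.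
\end{proof}

A product $K\times Y$ can carry circle-valued maps without a lift, such as the projection onto $Y=S^1$. The obstruction disappears when the map is trivial on one column.

\begin{lemma}\label{lem:liftproduct}
Let $K$ be a chainable continuum, $x_0\in K$, $Y$ a compact metric space, and $\theta:K\times Y\to S^1$ a map with $\theta=1$ on $\{x_0\}\times Y$. Then $\theta=e^{2\pi iv}$ for a map $v:K\times Y\to\mathbb R$ with $v=0$ on $\{x_0\}\times Y$.
\end{lemma}

\begin{proof}
Two lifts of a map $K\to S^1$ differ by an integer-valued map, which is constant as $K$ is connected. So by Lemma~\ref{lem:lift} each $\theta(\cdot,y)$ has a unique lift $v_y$ with $v_y(x_0)=0$. Put $v(x,y)=v_y(x)$. To see that $v$ is continuous at $(x,y)$, let $y'$ be close to $y$. By uniform continuity $\theta(\cdot,y')/\theta(\cdot,y)$ is uniformly close to $1$, so $\delta_{y'}=\frac1{2\pi i}\operatorname{Log}\bigl(\theta(\cdot,y')/\theta(\cdot,y)\bigr)$ is a real-valued map on $K$ with $\delta_{y'}(x_0)=0$ and $\sup|\delta_{y'}|\to0$ as $y'\to y$. By uniqueness $v_{y'}=v_y+\delta_{y'}$. Therefore $|v(x',y')-v(x,y)|\le|v_y(x')-v_y(x)|+\sup|\delta_{y'}|$, which tends to $0$ as $(x',y')\to(x,y)$.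
\end{proof}

\section{Sizes of rows and columns}\label{sec:sizes}

Let $Z$ be hereditarily indecomposable and fix a Whitney map $\mu$ on $C(Z)$. For continua or points $K,L$ and a map $G:K\times L\to Z$, define the \emph{row size} and the \emph{column size}
\[
\rho(G)=\max_{y\in L}\mu\bigl(G(K\times\{y\})\bigr),\qquad
\kappa(G)=\max_{x\in K}\mu\bigl(G(\{x\}\times L)\bigr).
\]
The maxima exist because the images of rows and columns vary continuously in $C(Z)$. We have $\rho(G)=0$ exactly when $G$ does not depend on $x$, and $\kappa(G)=0$ exactly when $G$ does not depend on $y$. So Theorem~\ref{thm:main} says that $\rho(H)$ or $\kappa(H)$ vanishes.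

The next lemma is the only place where hereditary indecomposability enters. A subcontinuum that spans $L$ meets every row, so its image is nested with the image of every row. Either it contains all of them, or it lies inside one of them; in the second case a single row has the same image as the whole product.

\begin{lemma}\label{lem:sizes}
Let $F=G(K\times L)$. If $\rho(G)<\kappa(G)$, then $G$ is $L$-full, every column has image $F$, and $\mu(F)=\kappa(G)$. If $\kappa(G)<\rho(G)$, then $G$ is $K$-full, every row has image $F$, and $\mu(F)=\rho(G)$.
\end{lemma}

\begin{proof}
The second statement is the first with the factors exchanged. Let $\rho(G)<\kappa(G)$, let $B$ span $L$, and put $J=G(B)$ and $T_y=G(K\times\{y\})$. For each $y$ the set $B$ has a point in the row $K\times\{y\}$, so $J$ meets $T_y$, and by (N) they are nested.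

Suppose that $T_{y_1}\not\subset J$ for some $y_1$. Then $J\subset T_{y_1}$, so every $T_y$ meets $T_{y_1}$. Let $T$ be a set $T_y$ of largest size, $\mu(T)=\rho(G)$. If some $T_y$ meets $T$, then $T_y\subset T$: the two are nested, and $T\subsetneq T_y$ would give $\mu(T_y)>\rho(G)$. This applies first to $T_{y_1}$, which gives $T_{y_1}\subset T$, and then to every $T_y$, since $T_y$ meets $T_{y_1}$. Hence $F=\bigcup_yT_y=T$. Images of columns are contained in $F$, so $\kappa(G)\le\mu(F)=\rho(G)<\kappa(G)$, a contradiction.

Thus $J\supset T_y$ for all $y$, that is, $J=F$. Columns span $L$, so each has image $F$, and then $\kappa(G)=\mu(F)$ by definition.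
\end{proof}

Without (N) the lemma fails. On $C([0,3])$ length is a Whitney map, and $G(x,y)=x+y$ on $[0,1]\times[0,2]$ has $\rho(G)=1<2=\kappa(G)$, while no column has image $[0,3]$.

\section{Barriers and the spanning lemma}\label{sec:barriers}

To prove fact (B) we need a dichotomy: a closed set $A\subset K\times Y$ either contains a continuum joining two given columns, or some \emph{connected} set disjoint from $A$ blocks all such joins. The cut-wire theorem gives a blocking set at once. The difficulty is connectedness, without which fullness cannot be applied to it.

Let $K$ and $Y$ be continua, $x_0\ne x_1$ points of $K$, and $E_j=\{x_j\}\times Y$. A \emph{crossing} is a subcontinuum of $K\times Y$ that meets both $E_0$ and $E_1$. A \emph{barrier} is a closed subset of $K\times Y$, disjoint from $E_0\cup E_1$, that meets every crossing.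

\begin{proposition}\label{prop:barrier}
\begin{enumerate}
\item[(a)] Every barrier $B$ satisfies $\pi_Y(B)=Y$.
\item[(b)] Every barrier contains a minimal barrier.
\item[(c)] If $K$ is chainable, every minimal barrier is connected.
\end{enumerate}
\end{proposition}

Part (c) fails for $K=S^1$. If $a$ and $b$ are interior points of the two arcs from $x_0$ to $x_1$, then $\{a,b\}\times Y$ is a barrier, since the projection of a crossing contains $a$ or $b$. It is minimal, because for each $y$ each of the two arcs, placed in the row at $y$, is a crossing that meets it in one point only.

The idea for (c) is to count passages. Suppose that a minimal barrier splits into $B_1$ and $B_2$. Neither part is a barrier, so one crossing $T_1$ avoids $B_1$ and another crossing $T_2$ avoids $B_2$. A function $u$ that goes from $0$ on the side of $E_0$ to $1$ on the side of $E_1$, changing only near the barrier, gives a circle-valued map that turns only near $B_1$. A lift $v$ of this map records the net number of passages through $B_1$ on the way from $E_0$, independently of the route. Along $T_1$ the count at $E_1$ is $0$, and along $T_2$ it is $1$.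

\begin{proof}
(a) Each row $K\times\{y\}$ is a crossing.

(b) Let $\mathcal B$ be a nonempty family of barriers linearly ordered by inclusion, and let $T$ be a crossing. The sets $T\cap B'$, $B'\in\mathcal B$, are nonempty, compact and linearly ordered, so they have a common point. Hence $\bigcap\mathcal B$ is a barrier, and Zorn's lemma applies to the barriers contained in a given one.

(c) Let $B^*$ be a minimal barrier and suppose $B^*=B_1\sqcup B_2$ with $B_1,B_2$ nonempty and closed. By minimality $B_i$ is not a barrier, so there is a crossing $T_i$ with $T_i\cap B_i=\emptyset$, for $i=1,2$. Choose open sets $W_i\supset B_i$ with disjoint closures and put $V_i=W_i\setminus(T_i\cup E_0\cup E_1)$. Then $V_i$ is open, $B_i\subset V_i$, $\overline{V_1}\cap\overline{V_2}=\emptyset$, and $V_i$ misses $T_i\cup E_0\cup E_1$.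

The compact set $M=(K\times Y)\setminus(V_1\cup V_2)$ contains $E_0$ and $E_1$. A component of $M$ meeting both would be a crossing that misses $B^*$. So by (H4), $M=M_0\sqcup M_1$ with $M_j$ closed and $E_j\subset M_j$. Let $u:K\times Y\to[0,1]$ be a map with $u=0$ on $M_0$ and $u=1$ on $M_1$, and define
\[
\theta=e^{2\pi iu}\ \text{ on }\overline{V_1},\qquad\theta=1\ \text{ on }(K\times Y)\setminus V_1 .
\]
These two closed sets cover $K\times Y$ and intersect in $\partial V_1$. The set $\partial V_1$ misses $V_1$ and $V_2$, so it lies in $M$, where $u\in\{0,1\}$ and the two formulas agree. Hence $\theta$ is a map, and $\theta=1$ on $E_0$. By Lemma~\ref{lem:liftproduct}, $\theta=e^{2\pi iv}$ with $v$ continuous and $v=0$ on $E_0$. The sets $T_i\cup E_0\cup E_1$ are connected, because $Y$ is connected and $T_i$ meets both columns.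

\emph{Along $T_1$.} Off $V_1$ we have $\theta=1$, so $v$ is integer-valued. The connected set $T_1\cup E_0\cup E_1$ misses $V_1$, so $v$ is constant on it. Hence $v=0$ on $E_1$.

\emph{Along $T_2$.} Let $w=u-v$. On $V_1$ we have $e^{2\pi iw}=e^{2\pi iu}/\theta=1$. On $M$ we have $u\in\{0,1\}$ and $v\in\mathbb Z$. The complement of $V_2$ is contained in $V_1\cup M$, so $w$ is integer-valued off $V_2$. The connected set $T_2\cup E_0\cup E_1$ misses $V_2$, so $w$ is constant on it. But $w=0-0=0$ on $E_0$ and $w=1-0=1$ on $E_1$, a contradiction.
\end{proof}

\begin{lemma}[Spanning lemma]\label{lem:spanning}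
Let $K$ be a chainable continuum, $Y$ a continuum, $G$ a $Y$-full map from $K\times Y$ to a metric space, and $c\in G(K\times Y)$. Then $G^{-1}(c)$ contains a subcontinuum that spans $K$.
\end{lemma}

\begin{proof}
By (H5), $K$ is irreducible between two points $x_0\ne x_1$; define $E_0,E_1$, crossings and barriers with these points. The projection of a crossing to $K$ is a subcontinuum containing $x_0$ and $x_1$, so every crossing spans $K$. It suffices to find a crossing in $A=G^{-1}(c)$. Suppose that there is none.

Then no component of $A$ meets both $A\cap E_0$ and $A\cap E_1$, and (H4) gives $A=A_0\sqcup A_1$ with $A_j$ closed and $A\cap E_j\subset A_j$. The closed sets $A_0\cup E_0$ and $A_1\cup E_1$ are disjoint: $A_0\cap E_1\subset A_0\cap A_1=\emptyset$, likewise $A_1\cap E_0=\emptyset$, and $E_0\cap E_1=\emptyset$. Choose an open set $O\supset A_0\cup E_0$ with $\overline O\cap(A_1\cup E_1)=\emptyset$. Its boundary $\overline O\setminus O$ is closed and misses $A\cup E_0\cup E_1$. A crossing is connected and meets both $O$ and the complement of $\overline O$, so it meets the boundary. Thus $\partial O$ is a barrier disjoint from $A$.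

By Proposition~\ref{prop:barrier}, $\partial O$ contains a minimal barrier $B^*$, and $B^*$ is a subcontinuum that spans $Y$. Since $G$ is $Y$-full, $c\in G(K\times Y)=G(B^*)$. This contradicts $B^*\cap A=\emptyset$.
\end{proof}

\section{Fullness passes to the limit}\label{sec:limit}

We now carry out the change of base described in Section~\ref{sec:model}. It uses the spanning lemma with $B$ as second factor, and for this it matters that the second factor there is an arbitrary continuum.

\begin{proposition}\label{prop:limit}
Let $K$ be a chainable continuum, $L$ a continuum, and $G$ a map from $K\times L$ to a metric space. Let $K_n\subset K$ be nondegenerate subcontinua with $K_n\to K$ such that each restriction $G|_{K_n\times L}$ is $L$-full. Then $G$ is $L$-full.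
\end{proposition}

\begin{proof}
Let $B\subset K\times L$ be a subcontinuum that spans $L$, and let $c\in G(K\times L)$. We show that $c\in G(B)$. The set $B$ is nondegenerate because $L$ is. Put $\varphi=\pi_L|_B:B\to L$, which is onto, and $\psi=\pi_K|_B:B\to K$, so that $z=(\psi(z),\varphi(z))$ for $z\in B$. Let
\[
\Phi:K\times B\to K\times L,\quad\Phi(x,z)=(x,\varphi(z)),\qquad\widehat G=G\circ\Phi .
\]

\emph{Fullness survives the change of base.} Since $\varphi$ is onto, $\Phi(K_n\times B)=K_n\times L$. If $D\subset K_n\times B$ is a subcontinuum that spans $B$, then $\Phi(D)$ is a subcontinuum of $K_n\times L$ with $\pi_L(\Phi(D))=\varphi(B)=L$. Hence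
\[
\widehat G(D)=G(\Phi(D))=G(K_n\times L)=\widehat G(K_n\times B),
\]
so $\widehat G|_{K_n\times B}$ is $B$-full with image $G(K_n\times L)$.

\emph{Spanning level sets pass to the limit.} Write $c=G(a,b)$, choose $a_n\in K_n$ with $a_n\to a$, and put $c_n=G(a_n,b)\in G(K_n\times L)$. Then $c_n\to c$. Each $K_n$ is chainable by (H5), so Lemma~\ref{lem:spanning} gives subcontinua $R_n\subset K_n\times B$ with $\widehat G(R_n)=\{c_n\}$ and $\pi_K(R_n)=K_n$. By (H1) a subsequence converges to a subcontinuum $R\subset K\times B$. Images converge, so $\widehat G(R)=\{c\}$ and $\pi_K(R)=K$.

\emph{The level set meets the graph of $\psi$.} Consider the maps $R\to K$ given by $(x,z)\mapsto x$, which is onto, and by $(x,z)\mapsto\psi(z)$. By Lemma~\ref{lem:coincidence} there is $(x,z)\in R$ with $x=\psi(z)$. Then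
\[
c=\widehat G(x,z)=G(\psi(z),\varphi(z))=G(z)\in G(B).\qedhere
\]
\end{proof}

\section{Balanced rectangles: proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $X,Y,Z,H$ be as in the theorem, and fix a Whitney map $\mu$ on $C(Z)$. For $K\in C(X)$ and $L\in C(Y)$ write $\rho(K,L)=\rho(H|_{K\times L})$ and $\kappa(K,L)=\kappa(H|_{K\times L})$.

\begin{lemma}\label{lem:continuity}
The functions $\rho$ and $\kappa$ are continuous on $C(X)\times C(Y)$, and they do not increase when $K$ and $L$ are replaced by subcontinua $K'\subset K$, $L'\subset L$.
\end{lemma}

\begin{proof}
By symmetry consider $\rho$. If $y\in L'$, then $H(K'\times\{y\})\subset H(K\times\{y\})$, so $\rho(K',L')\le\rho(K,L)$. The function $m(K,y)=\mu(H(K\times\{y\}))$ is continuous on the compact space $C(X)\times Y$, being a composition of $(K,y)\mapsto K\times\{y\}$, the map induced by $H$ on hyperspaces, and $\mu$. Given $\eta>0$, take $\delta>0$ such that $|m(K,y)-m(K',y')|<\eta$ whenever $d_H(K,K')<\delta$ and $d(y,y')<\delta$. If also $d_H(L,L')<\delta$, each $y\in L$ is within $\delta$ of some $y'\in L'$, so $\rho(K,L)<\rho(K',L')+\eta$. The same holds with the pairs exchanged.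
\end{proof}

Suppose that $H$ factors through neither projection. Then there are $x_0\in X$ and $y_0\in Y$ such that $H(\{x_0\}\times Y)$ and $H(X\times\{y_0\})$ are nondegenerate. Applied to $X\times Y$, Lemma~\ref{lem:sizes} yields at most one kind of fullness, and one kind is no contradiction: the projection $X\times Z\to Z$ is $Z$-full. Both kinds become available near a rectangle on which the two sizes are equal.

\medskip\noindent\textbf{Step 1: there is a pair $(K,L)$ with $\rho(K,L)=\kappa(K,L)>0$.}
Suppose first that $\rho(X,Y)\ge\kappa(X,Y)$, and let $\alpha$ be an order arc from $\{x_0\}$ to $X$. The function $t\mapsto\rho(\alpha(t),Y)-\kappa(\alpha(t),Y)$ is continuous. At $t=0$ it equals $-\mu(H(\{x_0\}\times Y))<0$, and at $t=1$ it is $\ge0$. So it vanishes at some $t$, and for $K=\alpha(t)\ni x_0$ we get $\rho(K,Y)=\kappa(K,Y)\ge\mu(H(\{x_0\}\times Y))>0$. If $\rho(X,Y)<\kappa(X,Y)$, take an order arc $\beta$ from $\{y_0\}$ to $Y$. The function $\kappa(X,\beta(t))-\rho(X,\beta(t))$ equals $-\mu(H(X\times\{y_0\}))<0$ at $t=0$ and is positive at $t=1$, which gives $L\ni y_0$ with $\kappa(X,L)=\rho(X,L)\ge\mu(H(X\times\{y_0\}))>0$.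

\medskip\noindent\textbf{Step 2: a minimal balanced pair.}
We want every proper shrinking of the rectangle to break the balance. Let $r>0$ be the common value found in Step 1, and let $\mathcal P$ be the set of pairs $(K,L)$ with $\rho(K,L)=\kappa(K,L)=r$. It is nonempty, and compact by Lemma~\ref{lem:continuity}. Take Whitney maps $\mu_X,\mu_Y$ on $C(X),C(Y)$, and let $(K,L)\in\mathcal P$ minimize $\mu_X(K)+\mu_Y(L)$. This sum is strictly smaller on every pair $(K',L')\ne(K,L)$ with $K'\subset K$, $L'\subset L$, so no such pair is in $\mathcal P$. With monotonicity we obtain:
\begin{itemize}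
\item[(M)] if $K'\subset K$ and $L'\subset L$ are subcontinua, $(K',L')\ne(K,L)$, and one of the numbers $\rho(K',L')$, $\kappa(K',L')$ equals $r$, then the other is less than $r$.
\end{itemize}
Since $\rho(K,L)>0$ and $\kappa(K,L)>0$, both $K$ and $L$ are nondegenerate, and $K$ is chainable by (H5). The image $F=H(K\times L)$ is nondegenerate, as $\mu(F)\ge r$.

\medskip\noindent\textbf{Step 3: $H|_{K\times L}$ is $L$-full.}
Let $x^*\in K$ satisfy $\mu(H(\{x^*\}\times L))=r$. Let $\alpha$ be an order arc from $\{x^*\}$ to $K$ and put $K_n=\alpha(1-\frac1{n+1})$. The $K_n$ are nondegenerate proper subcontinua of $K$ that contain $x^*$, and $K_n\to K$. The column through $x^*$ gives $\kappa(K_n,L)\ge r$, and monotonicity gives $\kappa(K_n,L)\le r$. By (M), $\rho(K_n,L)<r=\kappa(K_n,L)$. By Lemma~\ref{lem:sizes} each $H|_{K_n\times L}$ is $L$-full, and Proposition~\ref{prop:limit} gives the claim.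

\medskip
The continuum $L$ need not be chainable, so Proposition~\ref{prop:limit} is not available with the factors exchanged. It is enough to have $K$-fullness over all proper subcontinua of $L$.

\medskip\noindent\textbf{Step 4: for every proper subcontinuum $L'$ of $L$, the map $H|_{K\times L'}$ is $K$-full and $\mu(H(K\times L'))=r$.}
The point is that $L'$ is arbitrary and need not contain a row chosen in advance, so we first show that \emph{every} row of $K\times L$ has an image of size $r$. Let $y^*\in L$ satisfy $\mu(H(K\times\{y^*\}))=r$, and take proper subcontinua $L_n\ni y^*$ of $L$ on an order arc from $\{y^*\}$ to $L$ with $L_n\to L$. The row through $y^*$ and monotonicity give $\rho(K,L_n)=r$, and (M) gives $\kappa(K,L_n)<r$. By Lemma~\ref{lem:sizes}, $\mu(H(K\times\{y\}))=r$ for all $y\in L_n$. Every $y\in L$ is a limit of points $y_n\in L_n$, so by continuity $\mu(H(K\times\{y\}))=r$ for all $y\in L$. Hence $\rho(K,L')=r$, then $\kappa(K,L')<r$ by (M), and Lemma~\ref{lem:sizes} gives the claim.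

\medskip\noindent\textbf{Step 5: the contradiction.}
Fix $c\in F$. By Step 3 and Lemma~\ref{lem:spanning} there is a subcontinuum $Q\subset K\times L$ that spans $K$ and has $H(Q)=\{c\}$. Let $L'=\pi_L(Q)$. If $L'=L$, then $Q$ spans $L$, and Step 3 gives $H(Q)=F$, which is nondegenerate. If $L'\ne L$, then $Q$ is a subcontinuum of $K\times L'$ that spans $K$, and Step 4 gives $H(Q)=H(K\times L')$, which has size $r>0$. Both cases contradict $H(Q)=\{c\}$. This proves Theorem~\ref{thm:main}. \qed

\section{Factoring continua}\label{sec:factoring}

Call a continuum $X$ \emph{factoring} if for every continuum $Y$ and every hereditarily indecomposable continuum $Z$, each map $X\times Y\to Z$ factors through one of the two projections. Because $Y$ and $Z$ are arbitrary in this definition, the property is stable under several constructions.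

\begin{theorem}\label{thm:factoring}
\begin{enumerate}
\item[(1)] Every chainable continuum is factoring.
\item[(2)] Nondegenerate continuous images of factoring continua are factoring.
\item[(3)] Finite and countably infinite products of factoring continua are factoring.
\item[(4)] Let $X$ be a continuum. Suppose that for every $x\in X$ the set of points that can be joined to $x$ by a finite chain $D_1,\dots,D_m$ of factoring subcontinua of $X$ \textup{(}$x\in D_1$, $D_i\cap D_{i+1}\ne\emptyset$, the point lying in $D_m$\textup{)} is dense in $X$. Then $X$ is factoring.
\end{enumerate}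
If $X$ is factoring and $Z$ is hereditarily indecomposable, then pseudo-homotopic maps $X\to Z$ are equal or both constant.
\end{theorem}

\begin{proof}
Throughout, $Y$ is a continuum and $Z$ is hereditarily indecomposable. Part (1) is Theorem~\ref{thm:main}.

(2) Let $X$ be factoring, $f:X\to X'$ onto, and $H:X'\times Y\to Z$ a map. Then $(x,y)\mapsto H(f(x),y)$ does not depend on $y$ or does not depend on $x$. Since every point of $X'$ has the form $f(x)$, the map $H$ does not depend on $y$ or does not depend on its first coordinate.

(3) Let $X=\prod_iX_i$ with all $X_i$ factoring, and let $H:X\times Y\to Z$ be a map. For each $i$ write $X\times Y=X_i\times Y_i$ with $Y_i=\prod_{j\ne i}X_j\times Y$, which is a continuum since the product is countable. As $X_i$ is factoring, $H$ depends only on the $i$-th coordinate of $x$, or it does not depend on that coordinate. If the first case occurs for some $i$, then $H$ does not depend on $y$. Otherwise fix $y$ and $a\in X$. Changing one coordinate at a time, we see that $H(x,y)=H(a,y)$ for every $x$ that differs from $a$ in finitely many coordinates. These $x$ form all of $X$ if the product is finite, and a dense subset if it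 is infinite. By continuity $H(\cdot,y)$ is constant, so $H$ does not depend on $x$.

(4) Let $H:X\times Y\to Z$ be a map that depends on $y$, and choose $x_0$ such that $k=H(x_0,\cdot)$ is not constant. The set $S=\{x\in X:H(x,\cdot)=k\}$ is closed and contains $x_0$. Let $D$ be a factoring subcontinuum that meets $S$. Then $H|_{D\times Y}$ depends on $y$, so it does not depend on $x\in D$, and $D\subset S$. By induction along a chain $D_1,\dots,D_m$ with $x_0\in D_1$, all $D_i$ lie in $S$. So $S$ is dense and closed, $S=X$, and $H$ does not depend on $x$.

Finally, let $H:X\times C\to Z$ be a pseudo-homotopy between $g$ and $h$. If $H$ does not depend on $c$, then $g=h$. If $H$ does not depend on $x$, then $g$ and $h$ are constant.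
\end{proof}

\begin{example}\label{ex:factoring}
By (1) and (2), all nondegenerate continuous images of the pseudo-arc, the weakly chainable continua, are factoring. Next let $X$ be an indecomposable continuum whose nondegenerate proper subcontinua are chainable, such as the pseudo-circle or a solenoid. For $x\in X$ let $\alpha$ be an order arc from $\{x\}$ to $X$. The sets $\alpha(t)$, $0<t<1$, are chainable, contain $x$, and converge to $X$ as $t\to1$, so their union is dense. Thus (4) applies with chains of length one, and $X$ is factoring. By (3), countable products of all these continua are factoring as well.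
\end{example}

We do not claim that every continuum is factoring.

\begin{thebibliography}{9}

\bibitem{problem}
Commentationes Mathematicae Universitatis Caroline,
\texttt{https://www.dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 143195/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 53-2012-4\_10.pdf}

\bibitem{Nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
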